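# Tree-like continua whose hyperspace of subcontinua has exactly two orbits

## 1. Continua, hyperspaces, orbits and ods

**Continuum.** A continuum is a nonempty compact connected metric space. It is nondegenerate if it has more than one point. A Peano continuum is a locally connected continuum.

**Hyperspace.** For a continuum $X$ with metric $d$, $C(X)$ is the space of all subcontinua of $X$ with the Hausdorff metric $H_d$. For $x\in X$ put $C_x(X)=\{A\in C(X):x\in A\}$, a closed subset. *Example.* A subcontinuum of $[0,1]$ is an interval $[s,t]$, so $C([0,1])$ is the triangle $\{(s,t):0\le s\le t\le 1\}$. The singletons form the edge $s=t$, and the whole space is the corner $(0,1)$.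

**$\frac1n$-homogeneous.** An orbit of a space is the set of images of a given point under all self-homeomorphisms. The space is $\frac1n$-homogeneous if it has exactly $n$ orbits. *Example.* A circle has one orbit and $[0,1]$ has two (endpoints, interior points). The letter Y has three: the center, the three tips, and everything else.

**Tree-like.** For $\varepsilon>0$, an $\varepsilon$-map is a continuous map all of whose point-preimages have diameter less than $\varepsilon$. A tree is a connected finite graph without a simple closed curve. A continuum $X$ is tree-like if for every $\varepsilon>0$ there is an $\varepsilon$-map of $X$ onto a tree. *Example.* The harmonic fan is the union of the segments $L_n$ from $(0,0)$ to $(1,\frac1n)$, $n\ge1$, and $L_\infty$ from $(0,0)$ to $(1,0)$. Fix $L_1,\dots,L_{m-1}$ pointwise and project each later $L_n$ vertically to $L_\infty$. This is continuous, its image is a tree, and its fibers have diameter at most $\frac1m$. So the fan is tree-like.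

**Hereditarily unicoherent.** A continuum is hereditarily unicoherent if any two of its subcontinua have connected (possibly empty) intersection. *Example.* $[0,1]$ is. A circle is not, since two arcs can meet in exactly two points.

**$m$-od.** For $m\ge1$, an $m$-od is a continuum $T$ containing a subcontinuum $Z$ (a core) such that $T\setminus Z$ is a union of $m$ nonempty pairwise separated sets. A $3$-od is a triod. Let $\nu(X)$ be the supremum of all $m$ such that $X$ contains an $m$-od. If $X$ is nondegenerate then $\nu(X)\ge1$: take $T=X$ and $Z$ a point. Merging two of the separated sets shows that an $m$-od with $m\ge2$ is also an $(m-1)$-od. *Example.* $m$ arcs with one common endpoint form an $m$-od whose core is that endpoint. In $[0,1]$ the complement of a core $[a,b]$ in an interval consists of at most two intervals, each of which lies in one of the separated sets, so $\nu([0,1])=2$. The harmonic fan has $\nu=\infty$.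

**Decomposable, indecomposable.** A continuum is decomposable if it is the union of two proper subcontinua, and indecomposable otherwise. *Example.* $[0,1]$ is decomposable. Let $f(t)=1-|2t-1|$ and $X=\varprojlim([0,1],f)$, with projections $\pi_n$. Then $X$ is indecomposable. Suppose $X=A\cup B$ with $A,B$ proper. Then $\pi_n(A),\pi_n(B)\neq[0,1]$ for all large $n$, because $A=\varprojlim \pi_n(A)$ and likewise for $B$. But $\pi_{n+1}(A)\cup\pi_{n+1}(B)=[0,1]$, so one of these two intervals contains two of the points $0,\frac12,1$, hence contains $[0,\frac12]$ or $[\frac12,1]$. Its $f$-image, which is $\pi_n(A)$ or $\pi_n(B)$, is $[0,1]$, a contradiction.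

**Connected im kleinen (cik).** A space is cik at $z$ if every neighborhood of $z$ contains a connected (not necessarily open) neighborhood of $z$. A space that is cik at every point is locally connected. *Example.* The harmonic fan is cik at $(0,0)$ and at the points of each $L_n$, $n<\infty$, but not at the points of $L_\infty\setminus\{(0,0)\}$.

**Dendrite, free arc, dendroid.** A dendrite is a Peano continuum containing no simple closed curve. The order of a point $p$ of a dendrite $T$ is the number of components of $T\setminus\{p\}$. Endpoints have order $1$, branch points have order at least $3$. A free arc in $T$ is an arc $J$ such that $J$ minus its endpoints is open in $T$. A dendroid is an arcwise connected hereditarily unicoherent continuum. *Example.* In the letter Y each leg is a free arc. A dendrite whose branch points are dense has no free arc, because the open part of a free arc contains no branch point. For each $n\ge3$ there is the classical Ważewski dendrite $W_n$, whose branch points are dense and all of order $n$. The harmonic fan is a dendroid that is not a dendrite.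

**Hilbert cube, $Z$-set.** $Q=[0,1]^{\mathbb N}$. A closed set $E$ in a space $M\cong Q$ is a $Z$-set if $\mathrm{id}_M$ can be approximated by maps $M\to M\setminus E$. *Example.* In $[0,1]\times Q$ the face $\{0\}\times Q$ is a $Z$-set: push the first coordinate up a little. The slice $\{\frac12\}\times Q$ is not. Its complement has two pieces, while the image of a map close to the identity is connected and meets both.

Throughout, $\dim$ is covering dimension.

## 2. Does a two-orbit hyperspace force an arc?

The triangle $C([0,1])$ is a closed disc, and a closed disc has exactly two orbits, its interior and its boundary. So if $X$ is an arc, $C(X)$ is $\frac12$-homogeneous. The paper "Hyperspaces With Exactly Two Orbits" (https://hrcak.srce.hr/file/5558) asks for a converse. *If $X$ is a tree-like continuum and $C(X)$ is $\frac12$-homogeneous, is $X$ an arc? What about when $\dim C(X)<\infty$?*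

The answers are: (a) **no** in general; (b) **yes** if $\dim C(X)<\infty$. They come from two theorems.

**Theorem 1.** Let $X$ be a hereditarily unicoherent continuum with $\nu(X)<\infty$. Then $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc.

**Theorem 2.** There is a tree-like continuum $X$, not an arc, with $C(X)\cong X\times Q$ and $C(X)$ $\frac12$-homogeneous. $X$ can be taken to be a dendroid, and there are infinitely many pairwise non-homeomorphic such $X$.

Section 5 shows that tree-like continua are hereditarily unicoherent and that $\nu(X)\le\dim C(X)$. So Theorem 1 answers (b), and Theorem 2 answers (a).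

## 3. The hyperspaces of an arc and of the letter Y

*The arc.* The boundary of the triangle $\{0\le s\le t\le1\}$ consists of the singletons, the intervals $[0,t]$ and the intervals $[s,1]$. Here the singletons and the whole space $X$ lie in the *same* orbit.

*The letter Y.* Let $Y$ have center $c$ and three legs of length $1$. A subcontinuum containing $c$ is given by the three lengths it covers, so $C_c(Y)\cong[0,1]^3$. A subcontinuum missing $c$ is an interval $[s,t]$ in one leg, $0<s\le t\le1$. Now list three kinds of points.

* An interval $0<s<t<1$ in a leg has an open neighborhood that is an open disc.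
* A singleton $\{p\}$, $p$ inside a leg, has a neighborhood that is a half-disc with $\{p\}$ on its edge. It is not in the first orbit. Indeed, a homeomorphism taking a point of the first kind to $\{p\}$ would embed an open disc in $\{s\le t\}\subset\mathbb R^2$ with a point of the line $s=t$ in its image. By invariance of domain that image would be open in $\mathbb R^2$, which is impossible.
* A continuum with all three lengths in $(0,1)$ has an open neighborhood that is an open $3$-ball, since nearby continua still reach into all three legs and so contain $c$.

So $C(Y)$ has at least three orbits. Free arcs produce $2$-dimensional spots and $m$-ods produce $m$-cells; for locally connected $X$ this conflict is already most of the proof. The opposite extreme, a dendrite without free arcs, gives $C(T)\cong Q$, with a single orbit (Lemma 3 below).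

## 4. Textbook facts and cited theorems

Put $\bar N_\varepsilon(A)=\{y:d(y,A)\le\varepsilon\}$.

**(F1) Order arcs.** If $A\subsetneq B$ in $C(X)$, there is an arc in $C(X)$ from $A$ to $B$, increasing under inclusion.

**(F2) Whitney maps.** There is a continuous $\mu:C(X)\to[0,\infty)$, zero on singletons, with $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. For each $\eta>0$ there is $\tau>0$ such that $B\subset B'$ and $\mu(B')-\mu(B)\le\tau$ imply $H_d(B,B')<\eta$. Otherwise a limit argument gives $B\subset B'$ with $\mu(B)=\mu(B')$ and $H_d(B,B')\ge\eta$, contradicting strict monotonicity.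

**(F3) Unions.** If $\mathcal K\subset C(X)$ is connected, so is $\bigcup\mathcal K$. Indeed, suppose $\bigcup\mathcal K=P\sqcup P'$ with $P,P'$ nonempty and relatively open. Each connected $A\in\mathcal K$ lies in $P$ or in $P'$, so $\{A\in\mathcal K:A\subset P\}$ and $\{A\in\mathcal K:A\subset P'\}$ are relatively open, nonempty and partition $\mathcal K$. If $\mathcal K$ is also compact, $\bigcup\mathcal K$ is a continuum, and $\mathcal K\mapsto\bigcup\mathcal K$ is nonexpansive for Hausdorff metrics.

**(F4) Dimension.** For compacta, dimension is monotone on closed subsets. A countable union of closed sets of dimension at most $k$ has dimension at most $k$ (sum theorem). A $k$-cell has dimension $k$. A compactum that admits, for each $\varepsilon>0$, an $\varepsilon$-map into a compactum of dimension at most $k$ has dimension at most $k$. A map into the sphere $S^k$ defined on a closed subset of a compactum of dimension at most $k$ extends over the compactum. A map into $S^k$ defined on a closed subset of any metric space extends over a neighborhood.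

**(F5) Composants.** In a nondegenerate indecomposable continuum $X$ the composant of $p$ is the union of all proper subcontinua containing $p$. The composants are pairwise disjoint and there are uncountably many of them.

**(F6) Dendrites.** In a dendrite $T$ two points $x,y$ are joined by a unique arc $[x,y]$ (with $[x,x]=\{x\}$), and $\operatorname{diam}[x,y]$ is small when $d(x,y)$ is small. Subcontinua of $T$ are dendrites and contain the arc between any two of their points. Dendrites are compact ARs. For a subcontinuum $F$ the first-point map $r:T\to F$, $[x,r(x)]\cap F=\{r(x)\}$, is a continuous retraction, and $r(x)\in[x,p]$ for every $p\in F$. An endpoint has arbitrarily small open neighborhoods with one-point boundary.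

**(F7) Peano continua.** $C(T)$ is an AR for $T$ a Peano continuum (Wojdysławski). Peano continua have convex metrics (Bing, Moise). For a convex metric, $A\mapsto\bar N_t(A)$ maps continua to continua and is continuous in $(A,t)$.

**(F8) Inverse limits.** $C(\varprojlim T_m)=\varprojlim C(T_m)$. An inverse limit of continua is a continuum.

On the Hilbert cube we use the following theorems.

**(T)** Toruńczyk (Fund. Math. 106 (1980)): a compact AR $Y$ is homeomorphic to $Q$ if for every $n$ any two maps $I^n\to Y$ can be approximated by maps with disjoint images. It suffices that for each $\varepsilon$ there are maps $a,b:Y\to Y$, $\varepsilon$-close to the identity, with $a(Y)\cap b(Y)=\emptyset$: compose the two given maps with $a$ and $b$.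

**(CE)** Chapman (*Lectures on Hilbert Cube Manifolds*, CBMS 28): a cell-like surjection between Hilbert cubes is a uniform limit of homeomorphisms. Surjections with compact contractible fibers are cell-like.

**(Z)** Anderson (see van Mill, *Infinite-Dimensional Topology* (1989), Ch. 6): a homeomorphism between $Z$-sets of $Q$ extends to a homeomorphism of $Q$. Moreover, for any compatible metric and $\eta>0$ there is $\theta>0$ such that if the given homeomorphism moves points less than $\theta$, the extension can be chosen to move points less than $\eta$. Points are $Z$-sets, and finite unions of $Z$-sets are $Z$-sets.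

**(H)** $Q$ is homogeneous (Keller).

## 5. Unicoherence of tree-like continua, and cells made from ods

**Lemma 1.** Tree-like continua are hereditarily unicoherent.

*Proof.* The purpose is to transport a disconnected intersection into a tree, where it cannot exist. Suppose $A,B\in C(X)$ and $A\cap B=E\sqcup F$ with $E,F$ disjoint, nonempty and closed. Choose $\eta>0$ with $d(E,F)>3\eta$. By compactness choose $\varepsilon<\eta$ such that $a\in A$, $b\in B$, $d(a,b)<\varepsilon$ imply $d(a,A\cap B)\le\eta$. Let $f:X\to T$ be an $\varepsilon$-map onto a tree. If $y=f(a)=f(b)$ with $a\in A$, $b\in B$, then $d(a,b)<\varepsilon$, so $a$ is within $\eta$ of $E$ or of $F$. Hence $f(A)\cap f(B)$ is the union of the closed sets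
$$f(B)\cap f(\{a\in A:d(a,E)\le\eta\}),\qquad f(B)\cap f(\{a\in A:d(a,F)\le\eta\}).$$
They are nonempty, since they contain $f(E)$ and $f(F)$. They are disjoint: if $f(a)=f(a')$ with $d(a,E)\le\eta$ and $d(a',F)\le\eta$, then $d(a,a')<\varepsilon$, so $d(E,F)\le2\eta+\varepsilon<3\eta$. But two intersecting subtrees of a tree have connected intersection, a contradiction. $\square$

**Lemma 2.** If $X$ contains an $m$-od, then $C(X)$ contains an $m$-cell $\varphi([0,1]^m)$. Hence $\nu(X)\le\dim C(X)$. If $m\ge2$, the continua $\varphi(t)$ with $t\in(0,1)^m$ are decomposable.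

*Proof.* Let $T$ be an $m$-od with core $Z$ and $T\setminus Z=E_1\cup\dots\cup E_m$.

**Each $Z\cup E_i$ is a continuum.** This is needed to grow $Z$ into one leg at a time. Let $F=\bigcup_{j\ne i}E_j$. Since $E_i$ and $F$ are separated with union $T\setminus Z$, the closure of $E_i$ misses $F$ and vice versa, so $Z\cup E_i$ and $Z\cup F$ are closed. Suppose $Z\cup E_i=P\sqcup P'$ with $P,P'$ closed. As $Z$ is connected we may assume $Z\subset P$. Then $P'\subset E_i$, and $T=P'\sqcup(P\cup Z\cup F)$ with both parts closed and the second nonempty. As $T$ is connected, $P'=\emptyset$.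

**The cell.** Let $\alpha_i:[0,1]\to C(Z\cup E_i)$ be an order arc from $Z$ to $Z\cup E_i$ and put $\varphi(t)=\bigcup_i\alpha_i(t_i)$. All $\alpha_i(t_i)$ contain $Z$, so $\varphi(t)$ is a continuum, and $\varphi$ is continuous. For $j\ne i$ we have $\alpha_j(t_j)\cap(Z\cup E_i)=Z$, so $\varphi(t)\cap(Z\cup E_i)=\alpha_i(t_i)$. Thus $\varphi(t)$ determines every $t_i$, so $\varphi$ is injective and hence an embedding, and $\dim C(X)\ge m$.

**Decomposability.** For $m\ge2$ and $t\in(0,1)^m$ we have $\varphi(t)=\alpha_1(t_1)\cup\bigcup_{j\ge2}\alpha_j(t_j)$. Neither piece is all of $\varphi(t)$: the first misses $\alpha_2(t_2)\setminus Z\ne\emptyset$, the second misses $\alpha_1(t_1)\setminus Z\neq\emptyset$. $\square$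

**Deduction of (b).** If $X$ is tree-like and $\dim C(X)<\infty$, then $X$ is hereditarily unicoherent and $\nu(X)<\infty$ by Lemmas 1 and 2, so Theorem 1 applies.

## 6. Locally connected continua

**Lemma 3.** (1) If $T$ is a nondegenerate dendrite without free arcs and $v\in T$, then $C(T)\cong C_v(T)\cong Q$. (2) If $Y$ is a compact AR, then $Y\times Q\cong Q$.

*Proof of (1).* **Both spaces are ARs.** $C(T)$ is one by (F7). The arc $[v,x]$ depends continuously on $x$: since $[v,x]\subset[v,y]\cup[y,x]$, and symmetrically, the two arcs differ only within $[x,y]$, which is small when $x,y$ are close. So $A\mapsto\bigcup_{a\in A}[v,a]$ is a continuous map $C(T)\to C_v(T)$; its values are continua by (F3). If $v\in A$ then $[v,a]\subset A$ for all $a\in A$, so it is a retraction. Hence $C_v(T)$ is an AR.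

**Two small maps with disjoint images, for (T).** Fix a convex metric and $\varepsilon>0$, and let $a(A)=\bar N_\varepsilon(A)$. It is continuous, moves points at most $\varepsilon$, and each $a(A)$ has nonempty interior. Let $P\ni v$ be finite and so dense that each $x$ has a $p\in P$ with $\operatorname{diam}[x,p]<\varepsilon$. Let $F=\bigcup_{p\in P}[v,p]$, let $r:T\to F$ be the first-point retraction and $b(A)=r(A)$. As $r(x)\in[x,p]$ for all $p\in P$, the map $r$ is $\varepsilon$-close to the identity, so $b$ moves points at most $\varepsilon$.

The set $F$ has empty interior in $T$. If $F=\{v\}$, this holds because $T$ is connected and nondegenerate. Otherwise $F$ is a finite tree. Suppose its interior is nonempty. The interior has no isolated points, so after removing the finitely many branch points and endpoints of $F$ we still have a nonempty set $U\subset F$ that is open in $T$. It meets some open edge of $F$, so it contains a closed subarc $J$ of that edge. $J$ minus its endpoints is open in $F$, hence in $U$, hence in $T$. So $J$ is a free arc, a contradiction.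

Every $a(A)$ has interior and no $b(A')\subset F$ has any, so the images of $a$ and $b$ are disjoint. Since $r(v)=v$, both maps carry $C_v(T)$ into itself. Apply (T) to $C(T)$ and to $C_v(T)$.

*Proof of (2).* $Y\times Q$ is a compact AR. Let $a$ (respectively $b$) change the $n$th coordinate of $Q$ to $0$ (respectively $1$), with $n$ large. Apply (T). $\square$

**Lemma 4.** Let $X$ be a locally connected hereditarily unicoherent continuum with $C(X)$ $\frac12$-homogeneous. Then $X$ is an arc.

*Proof.* $X$ is nondegenerate, because $C(\text{point})$ has one orbit. A simple closed curve is a union of two arcs meeting in two points, so $X$ contains none, and $X$ is a dendrite.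

**There is a free arc.** Otherwise $C(X)\cong Q$ by Lemma 3, which has one orbit by (H).

**The two orbits have local dimension at most 2.** Let $J$ be a free arc with open part $J^\circ$. The set $\{A\in C(X):A\subset J^\circ\}$ is open in $C(X)$ and homeomorphic to $\{(s,t)\in(0,1)^2:s\le t\}$. Suppose a homeomorphism of $C(X)$ carried a nondegenerate arc in $J^\circ$ to $\{p\}$, $p\in J^\circ$. It would carry a small open disc onto a subset of $\{s\le t\}$ containing a point with $s=t$, and this image would be open in $\mathbb R^2$ by invariance of domain, which is impossible. So these two elements represent the two orbits, and every point of $C(X)$ has a closed neighborhood of dimension at most $2$. By compactness and the sum theorem, $\dim C(X)\le2$.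

**Conclusion.** By Lemma 2, $X$ contains no triod. We claim that $X$ has at most two non-cut points. Let $a,b,c$ be three. If none of them lies on the arc joining the other two, then $[a,b]\cup[b,c]\cup[a,c]$ is a simple triod, which is excluded. So, say, $b$ is interior to $[a,c]$. Since $X\setminus\{b\}$ is open in a Peano continuum, its components are arcwise connected. If it were connected, it would contain an arc from $a$ to $c$ missing $b$, contrary to uniqueness of arcs. So $b$ is a cut point, a contradiction. A nondegenerate continuum has at least two non-cut points, and one with exactly two is an arc. $\square$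

Lemma 4 does not use $\nu(X)<\infty$. So a counterexample for (a) cannot be locally connected.

## 7. Local connectedness separates the two orbits

One half of Theorem 1 is the arc computation of Section 2. For the other half, fix a hereditarily unicoherent continuum $X$ with $k:=\nu(X)<\infty$ and $C(X)$ $\frac12$-homogeneous. $X$ is nondegenerate, so $k\ge1$. By Lemma 4 it is enough to show that $X$ is locally connected. From here to the end of Section 9 we **assume that $X$ is not locally connected** and look for a contradiction.

Let $\mathcal L$ be the set of points at which $C(X)$ is cik, and $\mathcal N=C(X)\setminus\mathcal L$. Both are unions of orbits.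

**Lemma 5.** $\mathcal L$ and $\mathcal N$ are the two orbits, and $X\in\mathcal L$.

*Proof.* We show that both sets are nonempty. If $A\subset B$ then $H_d(B,X)\le H_d(A,X)$. So an order arc from $A$ to $X$ stays in any ball about $X$ that contains $A$; balls about $X$ are connected, and $X\in\mathcal L$.

Suppose $\mathcal N=\emptyset$. Then $C(X)$ is cik at each $\{x\}$. If $\mathcal K$ is a connected neighborhood of $\{x\}$ in a small ball, then $\bigcup\mathcal K$ is connected by (F3), is contained in a small ball about $x$, and contains all $y$ with $\{y\}\in\mathcal K$. So it is a small connected neighborhood of $x$, and $X$ would be locally connected. $\square$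

Let $K_\varepsilon(A)$ be the component of $\bar N_\varepsilon(A)$ containing $A$.

**Lemma 6.** $A\in\mathcal L$ if and only if for each $\varepsilon>0$ there is $\delta>0$ such that $H_d(A,B)<\delta$ implies $B\subset K_\varepsilon(A)$.

*Proof.* This turns membership in $\mathcal L$ into a statement about $X$.

($\Leftarrow$) Let $\mathcal K=\{B\in C(X):B\subset K_\varepsilon(A),\ A\subset\bar N_\varepsilon(B)\}$. It contains all $B$ with $H_d(A,B)<\min(\delta,\varepsilon)$ and lies in the closed $\varepsilon$-ball about $A$. An order arc from $B\in\mathcal K$ to $K_\varepsilon(A)\in\mathcal K$ consists of continua between the two, which belong to $\mathcal K$. So $\mathcal K$ is a connected neighborhood of $A$.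

($\Rightarrow$) If $\mathcal K$ is a connected neighborhood of $A$ in the closed $\varepsilon$-ball, then $\bigcup\mathcal K$ is connected, contains $A$ and lies in $\bar N_\varepsilon(A)$, so it lies in $K_\varepsilon(A)$. Take $\delta$ so that $\mathcal K$ contains the $\delta$-ball about $A$. $\square$

**Consequence.** If $A\in\mathcal N$, there are $\varepsilon>0$ and $B_j\to A$ with $B_j\not\subset K_\varepsilon(A)$. For large $j$ we have $B_j\subset\bar N_\varepsilon(A)$, and then
$$B_j\cap K_\varepsilon(A)=\emptyset,\tag{1}$$
since otherwise $B_j\cup K_\varepsilon(A)$ would be a connected subset of $\bar N_\varepsilon(A)$ larger than the component. In particular $B_j\cap A=\emptyset$. (In the harmonic fan, think of $A$ as a piece of $L_\infty$ away from the vertex and $B_j$ as the parallel pieces of $L_j$.)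

**Lemma 7.** For each $A\in\mathcal N$ there is $A'\in\mathcal N$ with $A'\supsetneq A$. Hence $\mathcal N$ is not closed, and $\mathcal N$ is dense in $C(X)$.

*Proof.* **Enlarge $A$ and the $B_j$ together.** Take $\varepsilon,B_j$ as in the Consequence; $A\ne X$ since $X\in\mathcal L$. Choose $0<\tau<\frac12(\mu(X)-\mu(A))$ such that $B\subset B'$ and $\mu(B')-\mu(B)\le\tau$ imply $H_d(B,B')<\varepsilon/4$. For large $j$ choose $B_j'\supset B_j$ on an order arc from $B_j$ to $X$ with $\mu(B_j')=\mu(B_j)+\tau$. Passing to a subsequence, $B_j'\to A'\supset A$, $\mu(A')=\mu(A)+\tau$ and $H_d(A,A')\le\varepsilon/4$; so $A'\ne A$. Now $\bar N_{\varepsilon/2}(A')\subset\bar N_\varepsilon(A)$ and $A\subset A'$, so $K_{\varepsilon/2}(A')\subset K_\varepsilon(A)$. Since $B_j'\supset B_j\not\subset K_\varepsilon(A)$, we get $B'_j\not\subset K_{\varepsilon/2}(A')$. As $B_j'\to A'$, Lemma 6 gives $A'\in\mathcal N$.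

**Density.** If $\mathcal N$ were closed it would be compact, and an element of $\mathcal N$ with maximal $\mu$ would contradict the first part. The closure $\overline{\mathcal N}$ is a union of orbits properly containing the orbit $\mathcal N$, so it is $C(X)$. $\square$

## 8. Indecomposability of $X$, and the orbit of the singletons

**Lemma 8.** $X$ is indecomposable.

*Proof.* The plan is to build $m$-ods for all $m$ from disjoint continua that are almost all of $X$. Suppose $X=A\cup B$ with $A,B$ proper subcontinua. $K=A\cap B$ is nonempty because $X$ is connected, and is a continuum by hereditary unicoherence. Choose $\eta>0$ and $a,b$ such that the open balls satisfy $B(a,\eta)\cap B=\emptyset$ and $B(b,\eta)\cap A=\emptyset$.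

**Disjoint large continua.** By Lemma 7 there is $E\in\mathcal N$ with $H_d(E,X)<\eta/2$. By (1) there are $B_j\to E$ with $B_j\cap E=\emptyset$. Each $B_j$ has positive distance from $E$, and later terms of the sequence lie as close to $E$ as we like. So we can choose inductively pairwise disjoint $G_1,G_2,\dots$ among the $B_j$ with $H_d(G_i,X)<\eta$.

**They all cross $K$.** Each $G_i$ meets $B(a,\eta)\subset X\setminus B\subset A$ and $B(b,\eta)\subset X\setminus A\subset B$. So $G_i\cap A$ and $G_i\cap B$ are nonempty closed sets whose union is the connected set $G_i$; hence $G_i\cap K\ne\emptyset$.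

**The ods.** For each $m$, $T=K\cup G_1\cup\dots\cup G_m$ is a continuum and $T\setminus K=\bigcup_i(G_i\setminus K)$. Each term is nonempty, as it contains points of $B(a,\eta)$. The terms are pairwise separated because the $G_i$ are closed and disjoint. So $X$ contains $m$-ods for all $m$, contradicting $\nu(X)<\infty$. $\square$

**Lemma 9.** All singletons and all decomposable subcontinua of $X$ belong to $\mathcal N$.

*Proof.* We look for a topological property of $X\in\mathcal L$ that these continua do not have. Let $\mathcal S$ be the set of $A\in C(X)$ such that $C(X)\setminus\{A\}$ has at least three path components. It is a union of orbits.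

**$X\in\mathcal S$.** Let $\Gamma:[0,1]\to C(X)\setminus\{X\}$ be a path. Given $s$, if $J$ is a small closed interval that is a neighborhood of $s$ in $[0,1]$, then $\bigcup\Gamma(J)$ is a continuum whose Hausdorff distance to $\Gamma(s)$ is less than $H_d(\Gamma(s),X)$, so it is proper. Hence all $\Gamma(t)$, $t\in J$, lie in the same composant of $X$. By compactness of $[0,1]$, all $\Gamma(t)$ lie in one composant. There are uncountably many pairwise disjoint composants (Lemma 8 and (F5)), and singletons from different composants lie in different path components.

**$\{x\}\notin\mathcal S$.** Every $B\neq\{x\}$ is joined to $X$ by an order arc, whose members contain $B$ and so differ from $\{x\}$. There is one path component.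

**If $A$ is decomposable, then $A\notin\mathcal S$.** Write $A=A_1\cup A_2$ with proper subcontinua $A_i$; $A\neq X$ by Lemma 8. Each $B\not\subset A$ is joined to $X$ by an order arc missing $A$. Fix $p\in A_1\cap A_2$. If $B\subsetneq A$, pick $y\in B$, say $y\in A_i$. The order arcs $B\to\{y\}\to A_i\to\{p\}$ (possibly trivial) consist of proper subcontinua of $A$, so they miss $A$. Hence there are at most two path components.

**Conclusion.** Since $X\in\mathcal L\cap\mathcal S$ and $\mathcal L$ is an orbit, $\mathcal L\subset\mathcal S$. Singletons and decomposable subcontinua are not in $\mathcal S$, so they are not in $\mathcal L$; they lie in $\mathcal N$. $\square$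

## 9. Cells through singletons, and a dimension bound for $C_x(X)$

Say that $A$ is an interior point of a $k$-cell in $C(X)$ if there is an embedding $\varphi:[-1,1]^k\to C(X)$ with $\varphi(0)=A$. This is preserved by homeomorphisms of $C(X)$, and it holds for every image of a point of the open cube under an embedding of a $k$-cube.

**Lemma 10.** Every singleton is an interior point of a $k$-cell in $C(X)$, where $k=\nu(X)$.

*Proof.* Singletons lie in the orbit $\mathcal N$, so it suffices to find one element of $\mathcal N$ with this property. If $k\ge2$, take $\varphi(t)$, $t\in(0,1)^k$, from Lemma 2 for a $k$-od in $X$; it is decomposable, so it is in $\mathcal N$ by Lemma 9. If $k=1$, apply Lemma 7 to a singleton $\{a\}\in\mathcal N$. We get $A'\in\mathcal N$ with $\{a\}\subsetneq A'\neq X$, and $A'$ is interior to the arc formed by order arcs from $\{a\}$ to $A'$ and from $A'$ to $X$. $\square$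

**An attempt, and where it stops.** A singleton is a minimal element of $C(X)$, so it should sit on an edge. Given a $k$-cell $\varphi$ around $\{x\}$, add one parameter $t\in[0,1]$ by taking unions,
$$F(b,t)=\bigcup\{\varphi(c):|c-b|\le t\}.$$
This is a family over a $(k+1)$-cell in which $\{x\}$ occurs only at one boundary point, because a union equals $\{x\}$ only if all its members do. If we knew $\dim C(X)\le k$, extending a map to $S^k$ would give a contradiction. But we do not know this. What the absence of $(k+1)$-ods gives is $\dim C_x(X)\le k$ for each fixed $x$ (Lemma 11). $C(X)$ is the union of the sets $C_x(X)$, but this union is uncountable, and the sum theorem says nothing about it; after all, $[0,1]$ is an uncountable union of points.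

The way past this is to take unions a second time. After replacing $F(\beta)$ by the union of $F$ over the $\delta$-ball about $\beta$, *nearby members share a point*, so that finitely many $C_{x_i}(X)$ contain the whole family. If $\delta$ is small, the boundary of the family moves only by a homotopy. This is Lemma 12.

**Lemma 11.** $\dim C_x(X)\le k$ for every $x\in X$.

(For the letter Y and its center, $C_c(Y)\cong[0,1]^3$ and $k=3$.)

*Proof.* **Reduction to subsets of $\mathbb R^n$.** Let $\{p_i\}$ be dense in $X$ and $u_i(A)=d(p_i,A)$. The $u_i$ are continuous and together separate the points of $C(X)$. For $\varepsilon>0$ the compact set of pairs $(A,B)$ with $H_d(A,B)\ge\varepsilon$ is covered by the open sets $\{u_i(A)\ne u_i(B)\}$. So for all large $n$ the map $u^n=(u_1,\dots,u_n):C(X)\to\mathbb R^n$ is an $\varepsilon$-map. By (F4) it suffices that $M=u^n(C_x(X))$ has $\dim M\le k$ for all $n>k$.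

**Claim 1.** *For $J\subset\{1,\dots,n\}$ with $|J|=k+1$, the coordinate projection $\pi_J(M)\subset\mathbb R^J$ has empty interior.* Here the hypothesis on ods enters. Otherwise $\pi_J(M)$ contains a cube $\prod_{j\in J}[a_j,a_j+r]$ with $r>0$. For $j\in J$ choose $A_j\in C_x(X)$ realizing a corner of it:
$$u_j(A_j)=a_j,\qquad u_i(A_j)=a_i+r\quad(i\in J\setminus\{j\}).$$
Choose $y_j\in A_j$ with $d(p_j,y_j)=a_j$. For $i\ne j$ we have $d(p_j,A_i)=a_j+r$, so $y_j\notin A_i$. Put $Z=\bigcup_{i\ne j}(A_i\cap A_j)$. Each $A_i\cap A_j$ is a continuum by hereditary unicoherence, and it contains $x$; so $Z$ is a continuum. Let $T=\bigcup_{j\in J}A_j$. Then $T\setminus Z=\bigcup_j(A_j\setminus Z)$, and $y_j\in A_j\setminus Z$. For $i\neq j$,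
$$\overline{A_j\setminus Z}\cap(A_i\setminus Z)\subset(A_j\cap A_i)\setminus Z=\emptyset.$$
So $T$ is a $(k+1)$-od, contradicting $\nu(X)=k$.

**Claim 2.** *Let $n>k$. A compact $M\subset\mathbb R^n$ for which all $\pi_J(M)$ with $|J|=k+1$ have empty interior satisfies $\dim M\le k$.* We push $M$ into finitely many $k$-dimensional planes by a small move.

*The grid.* Let $M\subset(-R,R)^n$ and let $-R-1=s_0<\dots<s_q=R+1$ be a fine subdivision. For $1\le i\le n$, $0\le l\le q$ choose $c_{i,l}$ in small open intervals about $s_l$ (of radius less than $\frac12$, disjoint for different $l$) such that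
$$(c_{j,\lambda(j)})_{j\in J}\notin\pi_J(M)\quad\text{for all } J \text{ with } |J|=k+1 \text{ and all }\lambda:J\to\{0,\dots,q\}.\tag{2}$$
There are finitely many conditions. Each excludes the preimage of the closed, nowhere dense set $\pi_J(M)$ under an open coordinate projection of the parameter space, hence a closed nowhere dense set. So a choice exists.

*A uniform margin.* There is $\tau>0$, less than $\frac14$ and less than half of all gaps $c_{i,l+1}-c_{i,l}$, such that for each $y\in M$ at most $k$ indices $i$ satisfy $d(y_i,\{c_{i,l}\}_l)<\tau$. Otherwise there are $y^s\in M$ and $\tau_s\to0$ such that $y^s$ has at least $k+1$ indices within $\tau_s$ of the grid. After passing to a subsequence, a constant $(k+1)$-element index set $J$ occurs, with constant nearest grid indices $\lambda(j)$. A limit point $y\in M$ would satisfy $\pi_J(y)=(c_{j,\lambda(j)})_{j\in J}$, contrary to (2).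

*The push.* For $y\in M$ each $y_i$ lies in $[c_{i,0}+\tau,c_{i,q}-\tau]$. Let $\theta_i$ be the continuous function on this interval that maps $[c_{i,l}+\tau,c_{i,l+1}-\tau]$ to the midpoint $m_{i,l}$ of $[c_{i,l},c_{i,l+1}]$ and is linear on $[c_{i,l}-\tau,c_{i,l}+\tau]$ for $0<l<q$. On the latter interval both the point and its image lie in $[m_{i,l-1},m_{i,l}]$. So $\theta_i$ moves points by at most the largest gap, and $\theta=(\theta_i)$ is as close to the identity as we like for a fine grid. If $d(y_i,\{c_{i,l}\}_l)\ge\tau$, then $\theta_i(y_i)$ is one of the midpoints. So at least $n-k$ coordinates of $\theta(y)$ lie in the finite sets $\{m_{i,l}\}_l$, and $\theta(M)$ lies in a finite union of $k$-dimensional affine planes. Points with equal image are close together. So $M$ admits, for each $\varepsilon$, an $\varepsilon$-map into a compactum of dimension at most $k$, and $\dim M\le k$. $\square$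

**Lemma 12.** No singleton is an interior point of a $k$-cell in $C(X)$.

*Proof.* Suppose $\varphi:I=[-1,1]^k\to C(X)$ is an embedding with $\varphi(0)=\{x\}$. Put $B=I\times[0,1]$, a $(k+1)$-cell, and
$$F:B\to C(X),\qquad F(b,t)=\bigcup\{\varphi(c):c\in I,\ |c-b|\le t\}.\tag{3}$$

**$F$ is well defined and continuous.** The set $I(b,t)=\{c\in I:|c-b|\le t\}$ is compact and convex, so $F(b,t)$ is a continuum by (F3). Let $s=|b-b'|$ and $c\in I(b,t)$. If $t+s>0$, put $\lambda=\min(1,t'/(t+s))$ and $c'=b'+\lambda(c-b')\in I$. As $|c-b'|\le t+s$, we have $|c'-b'|\le t'$, so $c'\in I(b',t')$, and $|c'-c|\le(1-\lambda)(t+s)\le s+|t-t'|$. If $t+s=0$, then $c=b=b'\in I(b',t')$. By symmetry the Hausdorff distance of $I(b,t)$ and $I(b',t')$ is at most $|b-b'|+|t-t'|$. As $\varphi$ is uniformly continuous and the union map is nonexpansive, $F$ is continuous.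

**$\{x\}$ is taken only once.** $F(b,0)=\varphi(b)$. If $F(b,t)=\{x\}$, then $\varphi(c)=\{x\}$ for all $c\in I(b,t)$, so $I(b,t)=\{0\}$ by injectivity, and $(b,t)=(0,0)$.

**An essential map on the boundary.** Let $\Sigma=\partial B\cong S^k$, $I_r=[-r,r]^k$ and $\Sigma_1=\overline{\Sigma\setminus(I_{1/2}\times\{0\})}$. Since $(0,0)\notin\Sigma_1$, the compact set $F(\Sigma_1)$ misses $\{x\}$. Choose $0<r<\frac12$ with $\varphi(I_r)\cap F(\Sigma_1)=\emptyset$. Define $\psi:F(\Sigma)\to I_r/\partial I_r\cong S^k$ by $\psi(\varphi(b))=[b]$ for $b\in I_r$, and let $\psi$ be the base point elsewhere on $F(\Sigma)=\varphi(I_{1/2})\cup F(\Sigma_1)$. On the compact set $\varphi(I_{1/2})$ the map $\psi$ is continuous because $\varphi$ is an embedding; on $F(\Sigma_1)$ it is constant. On their intersection, which misses $\varphi(I_r)$, both definitions give the base point. So $\psi$ is continuous. The composite $\psi\circ F|_\Sigma$ maps the open disc $(I_r\setminus\partial I_r)\times\{0\}$ homeomorphically onto the complement of the base point and everything else to the base point. So it has degree $\pm1$ and is essential.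

**The second union.** Extend $\psi$ to $\tilde\psi:\mathcal O\to S^k$ on a neighborhood $\mathcal O$ of $F(\Sigma)$ in $C(X)$. For $\delta\ge0$ put
$$F_\delta(\beta)=\bigcup\{F(\beta'):\beta'\in B,\ |\beta'-\beta|\le\delta\}.\tag{4}$$
Since $B$ is convex, the argument given for $F$ shows that this is a continuum, continuous in $(\beta,\delta)$; and $F_0=F$. So for small $\delta>0$ we have $F_s(\Sigma)\subset\mathcal O$ for all $0\le s\le\delta$. The maps $\tilde\psi F_s|_\Sigma$ form a homotopy, and $\tilde\psi F_\delta|_\Sigma\simeq\psi F|_\Sigma$ is essential.

**The family has dimension at most $k$.** Cover $B$ by finitely many closed sets $B_i$ of diameter at most $\delta$, and pick $\beta_i\in B_i$, $x_i\in F(\beta_i)$. For $\beta\in B_i$ we have $F_\delta(\beta)\supset F(\beta_i)\ni x_i$. So $F_\delta(B_i)\subset C_{x_i}(X)$. By Lemma 11 and the sum theorem for the finitely many compact sets $F_\delta(B_i)$, $\dim F_\delta(B)\le k$.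

**Contradiction.** By (F4), $\tilde\psi|_{F_\delta(\Sigma)}$ extends to a map $F_\delta(B)\to S^k$. Composing with $F_\delta$ gives an extension of $\tilde\psi F_\delta|_\Sigma$ over the $(k+1)$-cell $B$, so this map is inessential. But it is essential. $\square$

Lemmas 10 and 12 contradict each other. So $X$ is locally connected, and by Lemma 4 it is an arc. This proves Theorem 1 and with it the answer **yes** to (b). $\blacksquare$

## 10. A Cantor set of dendrites glued at one point

We turn to (a). By Lemma 4 and Theorem 1, a counterexample is not locally connected and has $\nu=\infty$. Dendrites $T$ without free arcs give $C(T)\cong Q\cong T\times Q$, with one orbit. Gluing a Cantor set of copies of such a dendrite $D$ at an endpoint $v$ should create a second orbit: continua through $v$ against continua missing $v$.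

Try this directly. Let $T^0_0=D$ and let $T^0_{m+1}$ be two copies of $T^0_m$ glued at the common point $v$, with $T^0_{m+1}\to T^0_m$ the folding map. The limit is $X_0$, a Cantor set of copies of $D$ joined at $v$. One would like to construct, step by step, homeomorphisms $h_m:C(T^0_m)\to T^0_m\times Q$ carrying $C_v(T^0_m)$ to $\{v\}\times Q$, and pass to the limit. Controlling the image of $C_v$ at each step is a job for (Z), so $C_v(T_m^0)$ has to be a $Z$-set in $C(T^0_m)$. For $m\ge1$ it is not. A continuum missing $v$ lies in one of the $2^m$ copies of $D\setminus\{v\}$, so $C(T^0_m)\setminus C_v(T^0_m)$ is a disjoint union of $2^m$ nonempty open sets. Let $a,b\ne v$ lie in different copies. A map of $C(T_m^0)$ into $C(T_m^0)\setminus C_v(T^0_m)$ close enough to the identity sends $\{a\}$ and $\{b\}$ into different open pieces, although $C(T^0_m)$ is connected; a contradiction. So (Z) cannot be applied, and this argument stops. (We do not claim that $X_0$ is not an example.)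

The trouble is that $v$ has become a cut point. The remedy is to attach, at each doubling, one more copy of $D$ at the junction and to move the base point to a far endpoint of it.

## 11. The inverse limit of doubled dendrites

Let $D$ be a dendrite with dense branch points (so without free arcs), and $v\ne w$ two endpoints of $D$. Let $T_1=D$, $v_1=v$. Given $(T_m,v_m)$, let $T_{m+1}$ be obtained from the disjoint union of a copy $S_m$ of $D$ and $T_m\times\{0,1\}$ by identifying $w\in S_m$ with $(v_m,0)$ and $(v_m,1)$. Let $v_{m+1}=v\in S_m$, and
$$f_m:T_{m+1}\to T_m,\qquad f_m(S_m)=\{v_m\},\quad f_m(t,i)=t.$$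
We also write $T_m\times\{i\}$ for its image in $T_{m+1}$. By induction each $T_m$ is a dendrite, being a union of three dendrites with one common point. It has no free arcs: removing the junction point from a free arc would leave a free arc in one of the three pieces. The point $v_m$ is an endpoint of $T_m$, as $v\ne w$. Let
$$X=\varprojlim(T_m,f_m),\qquad\pi_m:X\to T_m,\qquad v=(v_m)_m\in X.$$

**$X$ is tree-like.** Given $\varepsilon$, $\pi_m$ is an $\varepsilon$-map for large $m$. By compactness there is $\delta$ such that sets of diameter less than $\delta$ in $T_m$ have $\pi_m$-preimages of diameter less than $\varepsilon$. The first-point retraction of $T_m$ onto a finite subtree $F$, as in the proof of Lemma 3, can be chosen so close to the identity that its fibers have diameter less than $\delta$. Its composition with the surjection $\pi_m$ is an $\varepsilon$-map onto a tree.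

**Charts.** If $\pi_m(x)\ne v_m$, then for all $j\ge m$ we have $\pi_{j+1}(x)=(\pi_j(x),c_j)$ with $c_j=c_j(x)\in\{0,1\}$, and $\pi_{j+1}(x)\ne v_{j+1}$, because $v_{j+1}\in S_j$ and $f_j(S_j)=\{v_j\}$. The map
$$x\mapsto(\pi_m(x),(c_j(x))_{j\ge m})\tag{5}$$
is a homeomorphism of the open set $\pi_m^{-1}(T_m\setminus\{v_m\})$ onto $(T_m\setminus\{v_m\})\times\{0,1\}^{\{j\ge m\}}$. Each $c_j$ is continuous since the sets $(T_j\setminus\{v_j\})\times\{i\}$ are open in $T_{j+1}$, and all later $\pi_l(x)$ are continuous functions of the right side of (5). These open sets increase with $m$, and their union is $X\setminus\{v\}$.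

## 12. The two orbits of $X\times Q$

**Lemma 13.** For every $m$, $C(T_m)$, $C_{v_m}(T_m)$ and $T_m\times Q$ are Hilbert cubes. $C_{v_m}(T_m)$ is a $Z$-set in $C(T_m)$, and $\{v_m\}\times Q$ is a $Z$-set in $T_m\times Q$.

*Proof.* The first sentence is Lemma 3. For the second, let $O\ni v_m$ be a small open set with boundary $\{s\}$ (it exists as $v_m$ is an endpoint), and let $r:T_m\to T_m$ be the identity off $O$ and $r(O)=\{s\}$. The definitions agree on $\overline O\cap(T_m\setminus O)=\{s\}$, so $r$ is continuous. It is near the identity, and its image misses $v_m$. So $A\mapsto r(A)$ and $r\times\mathrm{id}$ are near the identity and miss $C_{v_m}(T_m)$ and $\{v_m\}\times Q$. $\square$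

**Lemma 14.** $X\times Q$ has exactly two orbits, $\{v\}\times Q$ and $(X\setminus\{v\})\times Q$. $X$ is not locally connected, so it is not an arc.

*Proof.* **The two sets are topologically different.** A connected set inside a chart (5), or inside a chart times $Q$, has only one Cantor set coordinate, so it is not a neighborhood of any of its points. Hence $X$ is not cik at any $x\ne v$, and $X\times Q$ is not cik at points over $x\ne v$. In particular $X$ is not locally connected.

At $(v,q)$ the space $X\times Q$ is cik. Let $B\ni v_m$ be a subcontinuum of $T_m$. Put $B_m=B$ and $B_{l+1}=f_l^{-1}(B_l)=S_l\cup B_l\times\{0,1\}$ for $l\ge m$. These are continua containing $v_{l+1}$, so $\pi_m^{-1}(B)=\varprojlim_{l\ge m}B_l$ is connected. Such sets, with $B$ a connected neighborhood of $v_m$ and $m$ arbitrary, form a neighborhood base at $v$. Multiply by small connected neighborhoods of $q$.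

So every homeomorphism of $X\times Q$ preserves $\{v\}\times Q$.

**$\{v\}\times Q$ lies in one orbit.** Use $\mathrm{id}_X\times h$ with $h$ a homeomorphism of $Q$, and (H).

**$(X\setminus\{v\})\times Q$ lies in one orbit.** Let $(x_1,q_1),(x_2,q_2)$ be given with $x_i\neq v$. Choose $m$ with $\pi_m(x_1),\pi_m(x_2)\ne v_m$.

*First match the Cantor coordinates.* Let $\epsilon_l=c_l(x_1)+c_l(x_2)\bmod2$ for $l\ge m$. Put $\tau_m=\mathrm{id}$ and, for $l\ge m$, $\tau_{l+1}|_{S_l}=\mathrm{id}$, $\tau_{l+1}(t,a)=(\tau_l(t),a+\epsilon_l)$. Since $\tau_l$ fixes $v_l$, the definitions agree at the junction. So $\tau_{l+1}$ is a homeomorphism of $T_{l+1}$ fixing $v_{l+1}$, and $f_l\tau_{l+1}=\tau_lf_l$. Hence the $\tau_l$ induce a homeomorphism $\tau$ of $X$ with $\pi_m\tau=\pi_m$ and $c_l(\tau x)=c_l(x)+\epsilon_l$ whenever $\pi_m(x)\ne v_m$. Replacing $x_1$ by $\tau(x_1)$, we may assume $c_l(x_1)=c_l(x_2)$ for all $l\ge m$.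

*Then move the point within $T_m\times Q$.* By Lemma 13 and (Z) there is a homeomorphism $h$ of $T_m\times Q\cong Q$ that is the identity on the $Z$-set $\{v_m\}\times Q$ and maps $(\pi_m(x_1),q_1)$ to $(\pi_m(x_2),q_2)$. Let $\tilde h$ be the homeomorphism of $T_{m+1}\times Q$ that is the identity on $S_m\times Q$ and $h$ on each copy $(T_m\times\{i\})\times Q$; the definitions agree over the junction. Define $H:X\times Q\to X\times Q$ as follows. On $\pi_{m+1}^{-1}(T_{m+1}\setminus\{v_{m+1}\})\times Q$, in the coordinates (5) for $m+1$, it acts as $\tilde h$ on the $T_{m+1}\times Q$-coordinates and fixes $c_j$ for $j\ge m+1$. This makes sense, as $\tilde h$ is the identity on $\{v_{m+1}\}\times Q$. Elsewhere $H$ is the identity. Then $H$ is the identity on the open set $\pi_{m+1}^{-1}(S_m\setminus\{w\})\times Q$, which together with the previous open set covers $X\times Q$. So $H$ is continuous, and so is its inverse, built in the same way from $\tilde h^{-1}$. Since $x_1$ and $x_2$ have the same $c_l$ for all $l\ge m$, $H(x_1,q_1)=(x_2,q_2)$. $\square$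

It remains to prove $C(X)\cong X\times Q$.

## 13. Cell-like maps onto doubles

Write $C_v(T_m)$ for $C_{v_m}(T_m)$. Let
$$p_m=C(f_m):C(T_{m+1})\to C(T_m),\qquad p_m'=f_m\times\mathrm{id}:T_{m+1}\times Q\to T_m\times Q .$$
We want to compare the two inverse sequences. Neither $p_m$ nor $p_m'$ is cell-like, since over a set or point away from $v_m$ they are two-to-one. So we factor each through a double, where the two sheets are separated.

Let $\Delta_m$ be two copies of $C(T_m)$ glued along $C_v(T_m)$. Let $\Delta_m'$ be two copies of $T_m\times Q$ glued along $\{v_m\}\times Q$; that is, $\Delta_m'=Y_m\times Q$, where $Y_m$ is two copies of $T_m$ glued at $v_m$ to a point $y_m$. Since $Y_m$ is a dendrite, hence a compact AR, $\Delta_m'\cong Q$ by Lemma 3. Let $d_m:\Delta_m\to C(T_m)$ and $d_m':\Delta_m'\to T_m\times Q$ be the folding maps.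

**Lemma 15.** There are surjections $e_m:C(T_{m+1})\to\Delta_m$ and $e_m':T_{m+1}\times Q\to\Delta_m'$ with compact contractible fibers such that $d_me_m=p_m$ and $d_m'e_m'=p_m'$. Moreover $e_m$ restricts to a surjection $C_v(T_{m+1})\to C_v(T_m)$, $A\mapsto f_m(A)$, with compact contractible fibers, and $e_m'$ maps $\{v_{m+1}\}\times Q$ homeomorphically onto $\{y_m\}\times Q$.

*Proof.* **Definition of $e_m$.** If $A\subset T_m\times\{i\}$, let $e_m(A)$ be $f_m(A)$ in the $i$th copy. If $A\cap S_m\ne\emptyset$, let $e_m(A)=f_m(A)\in C_v(T_m)$. A continuum missing $S_m$ lies in one copy, so the closed sets $\{A:A\subset T_m\times\{i\}\}$, $i=0,1$, and $\{A:A\cap S_m\ne\emptyset\}$ cover $C(T_{m+1})$. On each, $e_m$ is continuous. On overlaps $v_m\in f_m(A)$, so the value lies in the glued part and the definitions agree. So $e_m$ is continuous, and $d_me_m=p_m$.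

**Fibers of $e_m$.** Over $B$ in the $i$th copy with $v_m\notin B$ the fiber is $\{B\times\{i\}\}$. Over $B\in C_v(T_m)$ it is the compact set
$$\Phi_B=\{A:A\cap S_m\ne\emptyset,\ f_m(A)=B\}.$$
(If $A\subset T_m\times\{i\}$ and $f_m(A)=B\ni v_m$, then $A$ contains the junction and so meets $S_m$.) It contains $Y=f_m^{-1}(B)=S_m\cup B\times\{0,1\}$, a Peano continuum, and every $A\in\Phi_B$ is contained in $Y$. To contract $\Phi_B$, grow everything inside $Y$. With a convex metric on $Y$, let $A_t$ be the closed $t$-neighborhood of $A$ in $Y$; it is a continuum, continuous in $(A,t)$. For $A\in\Phi_B$ we have $B=f_m(A)\subset f_m(A_t)\subset f_m(Y)=B$, and $A_t$ meets $S_m$. So $A_t\in\Phi_B$; and $A_0=A$, $A_t=Y$ for $t\ge\operatorname{diam}Y$. Thus $\Phi_B$ is contractible and nonempty.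

**The restriction.** If $v_{m+1}\in A$, then $A$ meets $S_m$, so $e_m(A)=f_m(A)\in C_v(T_m)$. The fiber of the restriction over $B$ is $\{A:v_{m+1}\in A,\ f_m(A)=B\}$. It contains $Y$, and the same growth $A\mapsto A_t$ contracts it.

**The map $e_m'$.** Let $c_m:T_{m+1}\to Y_m$ collapse $S_m$ to $y_m$, and $e_m'=c_m\times\mathrm{id}$. Its fibers are points or copies of the dendrite $S_m$, so they are contractible. Clearly $d_m'e_m'=p_m'$, and $\{v_{m+1}\}\times Q$ goes homeomorphically onto $\{y_m\}\times Q$. $\square$

## 14. Extending a homeomorphism $C(T_m)\cong T_m\times Q$ to the next stage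

Fix metrics on all the spaces $C(T_m)$ and $T_m\times Q$.

**Lemma 16.** There is a homeomorphism $h_1:C(T_1)\to T_1\times Q$ with $h_1(C_v(T_1))=\{v_1\}\times Q$. If $h_m:C(T_m)\to T_m\times Q$ is a homeomorphism with $h_m(C_v(T_m))=\{v_m\}\times Q$ and $\delta>0$, there is a homeomorphism $h_{m+1}:C(T_{m+1})\to T_{m+1}\times Q$ with $h_{m+1}(C_v(T_{m+1}))=\{v_{m+1}\}\times Q$ such that $p_m'h_{m+1}$ and $h_mp_m$ are $\delta$-close.

*Proof.* **Start.** Take any homeomorphism $\alpha:C(T_1)\to T_1\times Q$. By Lemma 13, $\alpha(C_v(T_1))$ and $\{v_1\}\times Q$ are $Z$-sets, both homeomorphic to $Q$. By (Z) a homeomorphism of the first onto the second extends to a homeomorphism of $T_1\times Q$; compose it with $\alpha$.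

**Constants.** Two copies of $h_m$ induce a homeomorphism $\hat h:\Delta_m\to\Delta_m'$ with $d_m'\hat h=h_md_m$, and $\hat h$ maps $C_v(T_m)$ onto $\{y_m\}\times Q$. Fix a metric $\rho$ on $\Delta_m'$. Choose $\eta>0$ such that $\rho$-distance at most $3\eta$ implies $d_m'$-images at distance less than $\delta$. Choose $\theta\le\eta$ for $\eta$ as in (Z), for $\Delta_m'\cong Q$.

**Three approximations.** By Lemma 15 the maps $\hat he_m$ and $e_m'$ are cell-like surjections between Hilbert cubes, and so is $\hat he_m|:C_v(T_{m+1})\to\{y_m\}\times Q$. By (CE) there are homeomorphisms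

* $G:C(T_{m+1})\to\Delta_m'$ with $\rho(G,\hat he_m)<\theta/3$;
* $g':T_{m+1}\times Q\to\Delta_m'$ with $\rho(g',e_m')<\theta/3$;
* $\kappa:C_v(T_{m+1})\to\{v_{m+1}\}\times Q$ with $\rho(e_m'\kappa,\hat he_m|)<\theta/3$. (Approximate $\hat he_m|$ by a homeomorphism and compose with the inverse of $e_m'|:\{v_{m+1}\}\times Q\to\{y_m\}\times Q$.)

**Correction on $C_v(T_{m+1})$.** The homeomorphism $g'^{-1}G$ need not carry $C_v(T_{m+1})$ to $\{v_{m+1}\}\times Q$; (Z) repairs this. On $C_v(T_{m+1})$,
$$\rho(G,g'\kappa)\le\rho(G,\hat he_m)+\rho(\hat he_m,e_m'\kappa)+\rho(e_m'\kappa,g'\kappa)<\theta.$$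
So $g'\kappa G^{-1}$ is a homeomorphism between $G(C_v(T_{m+1}))$ and $g'(\{v_{m+1}\}\times Q)$ that moves points less than $\theta$. These are $Z$-sets of $\Delta_m'$, being images of $Z$-sets (Lemma 13) under homeomorphisms. Extend it to a homeomorphism $\Theta$ of $\Delta_m'$ moving points less than $\eta$, and let
$$h_{m+1}=g'^{-1}\,\Theta\,G.\tag{6}$$
On $C_v(T_{m+1})$ we have $h_{m+1}=\kappa$, so $h_{m+1}(C_v(T_{m+1}))=\{v_{m+1}\}\times Q$.

**Closeness.** $e_m'h_{m+1}$ is $\theta/3$-close to $g'h_{m+1}=\Theta G$, which is $\eta$-close to $G$, which is $\theta/3$-close to $\hat he_m$. The total is less than $3\eta$. Hence $p_m'h_{m+1}=d_m'e_m'h_{m+1}$ is $\delta$-close to $d_m'\hat he_m=h_md_me_m=h_mp_m$. $\square$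

## 15. The limit homeomorphism $C(X)\cong X\times Q$

Write $M_m=C(T_m)$ and $M_m'=T_m\times Q$, with composites $p_{j,l}:M_l\to M_j$, $p'_{j,l}:M_l'\to M_j'$ ($j\le l$), and let $q_l,q_l'$ be the projections from $\varprojlim M_m$ and $\varprojlim M_m'$. The squares formed by the $h_m$ commute only approximately; we make the errors so small that the limits are still inverse to each other.

**Choice of the errors.** Choose $h_1,h_2,\dots$ by Lemma 16 such that $p_l'h_{l+1}$ and $h_lp_l$ are $\delta_l$-close. Here $\delta_l>0$ is chosen after $h_1,\dots,h_l$ so that $\delta_l$-close points of $M_l'$ have $2^{-l}$-close images under each of the finitely many maps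
$$p'_{j,l},\qquad p_{j,l}h_l^{-1},\qquad p_{j,i}h_i^{-1}p'_{i,l},\qquad p'_{j,i}h_ip_{i,l}h_l^{-1}\qquad(j\le i\le l),\tag{7}$$
all defined on the compact space $M_l'$. We use two pairs of $\delta_l$-close maps into $M'_l$:
$$h_lq_l=h_lp_lq_{l+1}\quad\text{and}\quad p_l'h_{l+1}q_{l+1};\tag{8}$$
$$p_l'q'_{l+1}=q'_l\quad\text{and}\quad h_lp_lh_{l+1}^{-1}q'_{l+1}.\tag{9}$$
The pair (9) is $\delta_l$-close because, with $z=h_{l+1}^{-1}(y)$, the points $p_l'h_{l+1}(z)=p'_l(y)$ and $h_lp_l(z)$ are $\delta_l$-close.

**The maps $H$ and $K$.** Apply $p'_{j,l}$ to (8): $p'_{j,l}h_lq_l$ and $p'_{j,l+1}h_{l+1}q_{l+1}$ are $2^{-l}$-close. So $H_j=\lim_lp'_{j,l}h_lq_l$ exists uniformly and is continuous. Clearly $p_j'H_{j+1}=H_j$, which gives a map $H:\varprojlim M_m\to\varprojlim M_m'$ with $q_j'H=H_j$. Apply $p_{j,l}h_l^{-1}$ to (9): $p_{j,l}h_l^{-1}q_l'$ and $p_{j,l}p_lh_{l+1}^{-1}q_{l+1}'=p_{j,l+1}h_{l+1}^{-1}q'_{l+1}$ are $2^{-l}$-close. So $K_j=\lim_lp_{j,l}h_l^{-1}q_l'$ exists uniformly, $p_jK_{j+1}=K_j$, and we get a map $K:\varprojlim M_m'\to\varprojlim M_m$ with $q_jK=K_j$.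

**$KH=\mathrm{id}$.** We have $K_jH=\lim_ip_{j,i}h_i^{-1}q_i'H=\lim_ip_{j,i}h_i^{-1}H_i$, and by continuity
$$p_{j,i}h_i^{-1}H_i=\lim_{l}p_{j,i}h_i^{-1}p'_{i,l}h_lq_l.$$
Consecutive terms ($l\ge i$) are $2^{-l}$-close: apply the third map of (7) to (8). The term $l=i$ is $p_{j,i}q_i=q_j$. So $p_{j,i}h_i^{-1}H_i$ is within $\sum_{l\ge i}2^{-l}=2^{1-i}$ of $q_j$, and $K_jH=q_j$ for all $j$.

**$HK=\mathrm{id}$.** Likewise $H_jK=\lim_ip'_{j,i}h_iK_i$, and
$$p'_{j,i}h_iK_i=\lim_lp'_{j,i}h_ip_{i,l}h_l^{-1}q_l'.$$
Applying the fourth map of (7) to (9) turns its two members into the terms with indices $l$ and $l+1$. So consecutive terms are $2^{-l}$-close, and the term $l=i$ is $p'_{j,i}q_i'=q_j'$. So $H_jK=q_j'$ for all $j$.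

Thus $H$ is a homeomorphism, and with (F8)
$$C(X)=\varprojlim(C(T_m),p_m)\;\cong\;\varprojlim(T_m\times Q,f_m\times\mathrm{id})=X\times Q.\tag{10}$$
By Lemma 14, $C(X)$ is $\frac12$-homogeneous, while $X$ is tree-like and not an arc. So the answer to (a) is **no**.

**Remark.** Under (10), $C_v(X)$ corresponds to $\{v\}\times Q$. If $v\in A$, then $\pi_l(A)\in C_v(T_l)$, so $h_l$ sends it into $\{v_l\}\times Q$, and $H_j(A)\in\{v_j\}\times Q$ for all $j$. Conversely, $K_j$ sends $\{v\}\times Q$ into $C_v(T_j)$ for all $j$. So the two orbits of $C(X)$ are the continua through $v$ and the continua missing $v$.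

## 16. $X$ is a dendroid, and infinitely many examples

**$X$ is a dendroid.** $X$ is hereditarily unicoherent by Lemma 1. For arcwise connectedness let $x\ne v$, say $\pi_m(x)\ne v_m$. For $l\ge m$ put $A_l=[v_l,\pi_l(x)]$. The arc $A_{l+1}$ consists of an arc in $S_l$ from $v_{l+1}$ to $w$ followed by a copy of $A_l$. So $f_l$ maps $A_{l+1}$ onto $A_l$, preserving the (weak) order from $v_{l+1}$ to $\pi_{l+1}(x)$. Let $A=\varprojlim_{l\ge m}A_l\subset X$, a continuum containing $v$ and $x$.

We check that $A$ is an arc. For distinct $y,y'\in A$, the set of $l$ with $\pi_l(y)\neq\pi_l(y')$ is a final segment. If $\pi_l(y)<\pi_l(y')$, then also $\pi_{l+1}(y)<\pi_{l+1}(y')$, since $f_l$ is order preserving. So "$y<y'$ if $\pi_l(y)<\pi_l(y')$ for some $l$" is a total order on $A$ with least element $v$ and greatest element $x$. For $y\ne v,x$ the sets $\{z\in A:z<y\}$ and $\{z\in A:z>y\}$ are open in $A$, disjoint and nonempty, and their union is $A\setminus\{y\}$. So every $y\neq v,x$ is a cut point of $A$. A nondegenerate continuum has at least two non-cut points, so $A$ has exactly two, and it is an arc from $v$ to $x$.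

**Infinitely many examples.** For $n\ge3$ take $D=W_n$, and call the result $X_n$. We recover $n$ from the topology of $X_n$. The point $v$ is the only point at which $X_n$ is cik, so a homeomorphism $X_n\to X_{n'}$ preserves $v$. For $x\ne v$ let $\omega(x)$ be the largest number of arcs in $X_n$ that have $x$ as an endpoint and pairwise meet exactly in $\{x\}$.

*$\omega(x)$ is the order of $\pi_m(x)$ in $T_m$ whenever $\pi_m(x)\ne v_m$.* Initial pieces of such arcs are connected subsets of the chart (5), so they lie in one set $(T_m\setminus\{v_m\})\times\{c\}$. Conversely, short arcs at $\pi_m(x)$ in $T_m\setminus\{v_m\}$ lift to this set. So $\omega(x)$ is the largest number of arcs at $p=\pi_m(x)$ in $T_m$ that pairwise meet only in $p$. Each such arc minus $p$ lies in a component of $T_m\setminus\{p\}$. Suppose two of them, $[p,q]$ and $[p,q']$, lie in the same component. Then $[q,p]\cup[p,q']$ is an arc from $q$ to $q'$ through $p$. But the component is open in a Peano continuum, hence arcwise connected, and contains an arc from $q$ to $q'$ missing $p$, contrary to uniqueness of arcs. So there are at most as many arcs as components.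 Picking a point $q$ in each component and taking $[p,q]$ gives one arc per component, since $[p,q]\setminus\{p\}$ is connected.

*The values.* Points of $W_n$ have order $1$, $2$ or $n$. In $T_{m+1}$, a point of $S_m\setminus\{w\}$ keeps its order from $S_m$, since the rest of $T_{m+1}$ is attached at $w$ and only enlarges the component of the complement that contains $w$. Likewise a point $(t,i)$ with $t\ne v_m$ keeps the order of $t$ in $T_m$. The junction has order $3$: the components of its complement are $S_m\setminus\{w\}$ and the two copies of $T_m\setminus\{v_m\}$, which are connected because $w$ and $v_m$ are endpoints. So all values of $\omega$ on $X_n\setminus\{v\}$ lie in $\{1,2,3,n\}$, and $n$ occurs, at points over branch points of $T_1=W_n$. Hence the largest value of $\omega$ is $n$, and $X_3,X_4,X_5,\dots$ are pairwise non-homeomorphic. With Lemma 14 and (10), this completes the proof of Theorem 2. $\blacksquare$
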